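\title{Regular orthonormal wavelets for diagonal dilations\\ with one irrational entry}

\begin{abstract}
We show that the dilation $\operatorname{diag}(2,\sqrt2)$ admits an orthonormal wavelet in $L^2(\mathbb R^2)$ with seven generators whose Fourier transforms are smooth and compactly supported. More generally, a dilation $\operatorname{diag}(a,b)$ with $a$ rational and $b$ irrational admits a regular orthonormal wavelet if and only if some power of $b$ is rational. The construction splits $L^2(\mathbb R^2)$ into pieces permuted by the dilation, using a smooth path of shift-invariant subspaces of $L^2(\mathbb R)$ parametrized by the frequency in the second variable. If no power of $b$ is rational, then for every real $a$ an integer-valued dimension function rules out wavelets that decay like $(1+|x|)^{-2-\delta}$.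
\end{abstract}

\section{Introduction}

A \emph{dilation} is a real $n\times n$ matrix $A$ all of whose eigenvalues have modulus greater than $1$. An \emph{orthonormal wavelet} (or multiwavelet) associated with $A$ is a finite family $\Psi=\{\psi^1,\dots,\psi^L\}\subset L^2(\mathbb R^n)$ such that
\[
\bigl\{\,|\det A|^{j/2}\,\psi^l(A^jx-k):\ j\in\mathbb Z,\ k\in\mathbb Z^n,\ l=1,\dots,L\,\bigr\}
\]
is an orthonormal basis of $L^2(\mathbb R^n)$. For an integer $r\ge0$, a function $\psi$ on $\mathbb R^n$ is \emph{$r$-regular} if $\psi\in C^r(\mathbb R^n)$ and for every multi-index $\alpha$ with $|\alpha|\le r$ and every $m\ge0$ there is a constant $C_{\alpha,m}$ with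
\[
|\partial^\alpha\psi(x)|\le C_{\alpha,m}(1+|x|)^{-m}\qquad(x\in\mathbb R^n).
\]
The wavelet $\Psi$ is \emph{regular} if each $\psi^l$ is $r$-regular for some $r\ge0$. Regularity asks for localization in space, through the decay, and in frequency, through the smoothness. A function whose Fourier transform lies in $C_c^\infty(\mathbb R^n)$ is a Schwartz function and hence $r$-regular for every $r$.

Which dilations admit regular wavelets? The functions at scale $j$ are translates of one another along the lattice $A^{-j}\mathbb Z^n$, and the basis property ties all scales together, so the arithmetic of $A$ enters. If $A$ has integer entries, the lattices are nested, and regular wavelets are known to exist. In dimension one there is a dichotomy: for a rational dilation factor there are wavelets that are $r$-regular for every $r$, while all orthonormal wavelets associated with an irrational factor have poor time-frequency localization, and none of them is regular. The higher-dimensional version of this dichotomy is stated as open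 in \cite{AHSW}, already in the following case.

\begin{quote}
\emph{Is there a dilation $A=\operatorname{diag}(a,b)$, with one of $a,b$ rational and the other irrational, that admits a regular orthonormal wavelet in $L^2(\mathbb R^2)$?}
\end{quote}

The natural guess is no. A diagonal matrix does not mix the variables; if $b$ is irrational, then in the second variable the lattices $\mathbb Z$ and $b^{-1}\mathbb Z$ of two consecutive scales meet only at $0$, and on the line this excludes regular wavelets. The guess is correct when no power of $b$ is rational, and wrong otherwise.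

\begin{theorem}\label{thm:exist}
Let $a\in\mathbb Q$ and $b\in\mathbb R$ with $|a|,|b|>1$, and suppose that $b^q\in\mathbb Q$ for some integer $q\ge1$. Then $A=\operatorname{diag}(a,b)$ admits an orthonormal wavelet $\Psi$ with $\widehat\psi\in C_c^\infty(\mathbb R^2)$ for all $\psi\in\Psi$. For $A=\operatorname{diag}(2,\sqrt2)$ there is such a wavelet with $L=7$ generators.
\end{theorem}

The dilation $\operatorname{diag}(2,\sqrt2)$ thus answers the question in the affirmative.

\begin{theorem}\label{thm:nonexist}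
Let $a,b\in\mathbb R$ with $|a|,|b|>1$, and suppose that $b^j\notin\mathbb Q$ for all integers $j\ge1$. Then $A=\operatorname{diag}(a,b)$ has no orthonormal wavelet $\Psi$ such that $|\psi^l(x)|\le C(1+|x|)^{-2-\delta}$ for some $C,\delta>0$ and all $l$. In particular, it has no regular one.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $A=\operatorname{diag}(a,b)$ be a dilation with $a$ rational and $b$ irrational. The following are equivalent:
\begin{itemize}
\item[(i)] $A$ admits a regular orthonormal wavelet;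
\item[(ii)] $A$ admits an orthonormal wavelet with $|\psi^l(x)|\le C(1+|x|)^{-2-\delta}$ for some $C,\delta>0$ and all $l$;
\item[(iii)] $A$ admits an orthonormal wavelet with $\widehat{\psi^l}\in C_c^\infty(\mathbb R^2)$ for all $l$;
\item[(iv)] $b^q\in\mathbb Q$ for some integer $q\ge2$.
\end{itemize}
The analogous statement, with the roles of the entries interchanged, holds if $a$ is irrational and $b$ is rational.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:exist} gives (iv)$\Rightarrow$(iii). Schwartz functions are $r$-regular, so (iii)$\Rightarrow$(i). The definition of regularity with $\alpha=0$ and $m=3$ gives (i)$\Rightarrow$(ii) with $\delta=1$. If (ii) holds, then $b^q\in\mathbb Q$ for some $q\ge1$ by Theorem~\ref{thm:nonexist}, and $q\ge2$ because $b\notin\mathbb Q$. Interchanging $x_1$ and $x_2$ preserves $\mathbb Z^2$ and turns wavelets for $\operatorname{diag}(a,b)$ into wavelets for $\operatorname{diag}(b,a)$.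
\end{proof}

Section~\ref{sec:tools} contains the one-dimensional tools. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:exist} to finding a path of subspaces of $L^2(\mathbb R)$ and finds it by hand for $\operatorname{diag}(2,\sqrt2)$. Section~\ref{sec:path} constructs the path in general, and Section~\ref{sec:basis} turns it into a wavelet. Section~\ref{sec:nonexist} proves Theorem~\ref{thm:nonexist} and can be read independently.

\medskip
\noindent\textbf{Conventions.} The imaginary unit is $\mathrm i$; the letter $i$ is an index. We write $\widehat f(\xi)=\int f(x)e^{-2\pi\mathrm i x\cdot\xi}\,dx$, $T_yf=f(\cdot-y)$ and $D_Af(x)=|\det A|^{1/2}f(Ax)$, so that the wavelet system is $\{D_A^jT_k\psi^l\}$. On $L^2(\mathbb R)$ we put $\delta_cf(x)=|c|^{1/2}f(cx)$ for real $c\ne0$; then $\widehat{\delta_cf}(\xi)=|c|^{-1/2}\widehat f(\xi/c)$ and $\delta_cT_y=T_{y/c}\delta_c$. Further, $\mathbb T=\mathbb R/\mathbb Z$, $U(r)$ is the unitary group, $\oplus$ and $\ominus$ denote orthogonal sum and orthogonal complement, and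
\[
\mathcal B=\{f\in L^2(\mathbb R):\ \widehat f\in C_c^\infty(\mathbb R)\}.
\]

\section{Spaces spanned by translates of band-limited functions}\label{sec:tools}

\subsection{Smooth $\lambda$-spaces and their fibers}

\begin{definition}
Let $\lambda>0$. A closed subspace $X\subset L^2(\mathbb R)$ is a \emph{smooth $\lambda$-space of rank $r$} if there are $x_1,\dots,x_r\in\mathcal B$, called \emph{generators}, such that $\{T_{\lambda k}x_l:\ 1\le l\le r,\ k\in\mathbb Z\}$ is an orthonormal basis of $X$. The number $r/\lambda$ of basis functions per unit length is the \emph{density}. The zero space has rank $0$.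
\end{definition}

Three operations follow from the definition. Let $X$ be a smooth $\lambda$-space of density $d$.
\begin{itemize}
\item \emph{Coarsening.} For every integer $n\ge1$, $X$ is a smooth $n\lambda$-space of density $d$, with generators $T_{\lambda n'}x_l$, $0\le n'<n$.
\item \emph{Dilation.} $\delta_cX$ is a smooth $\lambda/|c|$-space of density $|c|d$, with generators $\delta_cx_l$.
\item \emph{Sums.} An orthogonal sum of finitely many smooth $\lambda$-spaces is a smooth $\lambda$-space, and the densities add.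
\end{itemize}
Finitely many positive rational numbers have a common integer multiple, so finitely many smooth spaces with rational lattice constants can be coarsened to one lattice. This is the only way in which rationality is used in the proof of Theorem~\ref{thm:exist}.

The Fourier transform turns a smooth space into a space of vector-valued functions on the circle, and questions about subspaces into linear algebra with a parameter.

\begin{lemma}\label{lem:fiber}
Let $Y$ be a smooth $\lambda$-space with generators $y_1,\dots,y_r$.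
\begin{itemize}
\item[(a)] The formula $\widehat f(\xi)=\sum_{n=1}^rm_n(\lambda\xi)\,\widehat{y_n}(\xi)$ defines a unitary map $m\mapsto f$ from $L^2(\mathbb T;\mathbb C^r)$ onto $Y$, under which $T_{\lambda k}$ corresponds to multiplication by $e^{-2\pi\mathrm ik\theta}$. We call $m$ the symbol of $f$.
\item[(b)] A function $f\in Y$ lies in $\mathcal B$ if and only if its symbol is $C^\infty$.
\item[(c)] Let $x_1,\dots,x_{r'}\in Y\cap\mathcal B$ have symbols $M_1,\dots,M_{r'}$. The translates $T_{\lambda k}x_l$ are orthonormal if and only if $M_1(\theta),\dots,M_{r'}(\theta)$ are orthonormal in $\mathbb C^r$ for every $\theta$. In that case their closed span consists of the functions whose symbol satisfies $m(\theta)\in\operatorname{span}\{M_l(\theta)\}_l$ for almost every $\theta$, and it equals $Y$ if and only if $r'=r$.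
\end{itemize}
\end{lemma}

\begin{proof}
(a) The formula sends the orthonormal basis $e^{-2\pi\mathrm ik\theta}e_n$ of $L^2(\mathbb T;\mathbb C^r)$, where $e_n$ are the unit vectors of $\mathbb C^r$, to the orthonormal basis $T_{\lambda k}y_n$ of $Y$. It is continuous from $L^2(\mathbb T;\mathbb C^r)$ to $L^2(\mathbb R)$, because each $\widehat{y_n}$ is bounded with compact support.

(b) The Fourier coefficients of $m_n$ are $\langle f,T_{\lambda k}y_n\rangle=\int\widehat f(\xi)\,\overline{\widehat{y_n}(\xi)}\,e^{2\pi\mathrm i\lambda k\xi}\,d\xi$. If $f\in\mathcal B$, then $\widehat f\,\overline{\widehat{y_n}}\in C_c^\infty(\mathbb R)$, the coefficients decay rapidly in $k$, and $m_n$ is smooth. The converse is read off from the formula in (a).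

(c) By (a), $\langle T_{\lambda k}x_l,x_{l'}\rangle=\int_{\mathbb T}e^{-2\pi\mathrm ik\theta}\langle M_l(\theta),M_{l'}(\theta)\rangle\,d\theta$ are the Fourier coefficients of the continuous function $\langle M_l,M_{l'}\rangle$, which gives the first claim. If the $M_l(\theta)$ are orthonormal, then $(\mu_l)_l\mapsto\sum_l\mu_lM_l$ is an isometry on $L^2(\mathbb T;\mathbb C^{r'})$. Its range is the closed span of the functions $e^{-2\pi\mathrm ik\theta}M_l$, and it is also the set of $m$ with $m(\theta)\in\operatorname{span}\{M_l(\theta)\}_l$ almost everywhere (take $\mu_l=\langle m,M_l\rangle$). This set is all of $L^2(\mathbb T;\mathbb C^r)$ exactly when $r'=r$.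
\end{proof}

\subsection{Complements and deformations}

By Lemma~\ref{lem:fiber}, a smooth subspace of $Y$ is a subspace of $\mathbb C^r$ that depends smoothly on $\theta\in\mathbb T$ and has a smooth periodic orthonormal frame. The orthogonal complement again depends smoothly on $\theta$; the point is to find a frame for it that is periodic. We transport a frame along $\mathbb R$ by a differential equation and then correct the failure of periodicity.

\begin{lemma}\label{lem:complement}
If $X\subset Y$ are smooth $\lambda$-spaces of ranks $r'\le r$, then $Y\ominus X$ is a smooth $\lambda$-space of rank $r-r'$. In particular, densities subtract.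
\end{lemma}

\begin{proof}
Let $M_1,\dots,M_{r'}$ be the symbols in $Y$ of the generators of $X$, and let $\Pi(\theta)=I-\sum_lM_l(\theta)M_l(\theta)^*$ be the orthogonal projection of $\mathbb C^r$ onto the complement of their span. It is smooth, $1$-periodic and of rank $r-r'$, and by Lemma~\ref{lem:fiber}(c) the space $Y\ominus X$ consists of the functions whose symbol takes values in $\operatorname{ran}\Pi(\theta)$.

Differentiating $\Pi^2=\Pi$ gives $\Pi'=\Pi\Pi'+\Pi'\Pi$, and multiplying this by $\Pi$ on both sides gives $\Pi\Pi'\Pi=0$. Let $S=\Pi'\Pi-\Pi\Pi'$. Then $S^*=-S$, $\Pi S=-\Pi\Pi'$ and $S\Pi=\Pi'\Pi$. Let $R$ solve $R'=SR$, $R(0)=I$, on $\mathbb R$. From $(R^*R)'=R^*(S^*+S)R=0$ we see that $R$ is unitary, and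
\[
(R^*\Pi R)'=R^*(\Pi'+\Pi S-S\Pi)R=R^*(\Pi'-\Pi\Pi'-\Pi'\Pi)R=0 .
\]
Hence $\Pi(\theta)R(\theta)=R(\theta)\Pi(0)$, so $R(\theta)$ maps $\operatorname{ran}\Pi(0)$ onto $\operatorname{ran}\Pi(\theta)$. Since $S$ is $1$-periodic, uniqueness of solutions gives $R(\theta+1)=R(\theta)R(1)$, and $R(1)$ commutes with $\Pi(0)=\Pi(1)$. Write the restriction of $R(1)$ to $\operatorname{ran}\Pi(0)$ as $e^{\mathrm iH}$ with $H$ self-adjoint, and let $f_1,\dots,f_{r-r'}$ be an orthonormal basis of $\operatorname{ran}\Pi(0)$. The vectors $R(\theta)e^{-\mathrm i\theta H}f_l$ form a smooth orthonormal frame of $\operatorname{ran}\Pi(\theta)$, and they are $1$-periodic because $R(\theta+1)e^{-\mathrm i(\theta+1)H}=R(\theta)e^{-\mathrm i\theta H}$ on $\operatorname{ran}\Pi(0)$. By Lemma~\ref{lem:fiber}(b),(c) they are the symbols of generators of $Y\ominus X$.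
\end{proof}

The next lemma is the source of flexibility in the construction: two decompositions of a smooth space into pieces of matching ranks can be deformed into each other.

\begin{lemma}\label{lem:deform}
Let $Y=\bigoplus_{i=0}^{q-1}X_i^0=\bigoplus_{i=0}^{q-1}X_i^1$, where $X_i^0$ and $X_i^1$ are smooth $\lambda$-spaces of the same rank $r_i\ge1$. Then there are functions $u_{i,l}(\tau,\cdot)\in\mathcal B$, for $0\le i<q$, $1\le l\le r_i$ and $\tau\in[0,1]$, such that
\begin{itemize}
\item[(a)] $(\tau,\xi)\mapsto\widehat{u_{i,l}}(\tau,\xi)$ is $C^\infty$ with compact support in $[0,1]\times\mathbb R$, and $u_{i,l}$ does not depend on $\tau$ on $[0,\frac13]$ and on $[\frac23,1]$;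
\item[(b)] for each $\tau$, the functions $u_{i,l}(\tau,\cdot)$ are generators of $Y$ as a smooth $\lambda$-space;
\item[(c)] for each $i$, the functions $u_{i,l}(0,\cdot)$ are generators of $X_i^0$, and the functions $u_{i,l}(1,\cdot)$ are generators of $X_i^1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $r=\sum_ir_i$. As generators $y_1,\dots,y_r$ of $Y$ take the generators of $X_0^0,\dots,X_{q-1}^0$, listed in this order. The symbols of the generators of $X_0^1,\dots,X_{q-1}^1$, in the same order, are the columns of a smooth map $Z:\mathbb T\to U(r)$, by Lemma~\ref{lem:fiber}. We must join the constant loop $I$ to the loop $Z$ through smooth loops in $U(r)$.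

We recall that $U(r)$ is path connected and that $\det$ induces an isomorphism $\pi_1(U(r))\cong\pi_1(U(1))=\mathbb Z$. So a loop in $U(r)$ is homotopic to the constant loop $I$ if the winding number of its determinant is $0$. This obstruction costs nothing: multiplying one column of $Z$ by $e^{2\pi\mathrm in\theta}$ changes the winding number of $\det Z$ by $n$ and only translates a generator by an element of $\lambda\mathbb Z$. We may therefore assume that the winding number is $0$. After reparametrization there is a continuous $G:[0,1]\times\mathbb T\to U(r)$ with $G(\tau,\cdot)=I$ for $\tau\le0.4$ and $G(\tau,\cdot)=Z$ for $\tau\ge0.6$.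

It remains to smooth $G$ without changing it near the ends. By the Stone--Weierstrass theorem there is a smooth matrix-valued function $E$ on $[0,1]\times\mathbb T$ with $\|E-G\|<1$ everywhere, in operator norm. Let $w:[0,1]\to[0,1]$ be smooth, equal to $1$ on $[0.38,0.62]$ and to $0$ off $[0.35,0.65]$, and put $G_1=(1-w(\tau))G+w(\tau)E$. The term $(1-w)G$ vanishes for $\tau\in[0.38,0.62]$, and $G$ is smooth for $\tau<0.4$ and for $\tau>0.6$, so $G_1$ is smooth. Since $\|G^*G_1-I\|=\|G_1-G\|<1$, the matrix $G_1$ is invertible. The inverse square root is a smooth function on positive definite matrices, so $G_2=G_1(G_1^*G_1)^{-1/2}$ is smooth; it is unitary, and it equals $G_1$ wherever $G_1$ is unitary. Thus $G_2=I$ for $\tau\le\frac13$ and $G_2=Z$ for $\tau\ge\frac23$. Let $u_{i,l}(\tau,\cdot)$ be the functions in $Y$ whose symbols are the columns of $G_2(\tau,\cdot)$. Then (a) follows from the formula in Lemma~\ref{lem:fiber}(a), (b) from Lemma~\ref{lem:fiber}(c), and (c) from the values of $G_2$ at $\tau=0$ and $\tau=1$.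
\end{proof}

\subsection{Meyer multiresolutions}\label{sub:meyer}

Let $c\in\mathbb R$ with $|c|>1$. Call $\varepsilon\in(0,\frac14)$ \emph{admissible} for $c$ if
\begin{equation}\label{eq:adm}
\tfrac12+\varepsilon<|c|\bigl(\tfrac12-\varepsilon\bigr);
\end{equation}
every small $\varepsilon$ is admissible. Let $\nu\in C^\infty(\mathbb R)$ satisfy $0\le\nu\le1$, $\nu=0$ on $(-\infty,0]$, $\nu=1$ on $[1,\infty)$ and $\nu(x)+\nu(1-x)=1$; the primitive of a nonnegative bump of integral $1$, supported in $[0,1]$ and symmetric about $\frac12$, will do. Define $\varphi\in\mathcal B$ by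
\[
\widehat\varphi(\xi)=\cos\Bigl(\frac\pi2\,\nu\Bigl(\frac{|\xi|-\frac12+\varepsilon}{2\varepsilon}\Bigr)\Bigr).
\]
Then $\widehat\varphi$ is even, $0\le\widehat\varphi\le1$, $\widehat\varphi=1$ for $|\xi|\le\frac12-\varepsilon$, and $\widehat\varphi=0$ for $|\xi|\ge\frac12+\varepsilon$. Let $S=[\frac12-\varepsilon,\frac12+\varepsilon]$ be the transition interval. For $\xi\in S$ the arguments of $\nu$ in $\widehat\varphi(\xi)$ and $\widehat\varphi(\xi-1)$ add up to $1$, so these values are the cosine and the sine of one angle. Hence $\sum_n\widehat\varphi(\xi+n)^2=1$ for all $\xi$, and $\langle T_k\varphi,\varphi\rangle=\int_0^1e^{-2\pi\mathrm ik\xi}\sum_n\widehat\varphi(\xi+n)^2\,d\xi$ shows that the $T_k\varphi$, $k\in\mathbb Z$, are orthonormal. Let $V_0$ be their closed span and $V_j=\delta_c^jV_0$.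

\begin{lemma}\label{lem:meyer}
\begin{itemize}
\item[(a)] $V_j$ is a smooth $|c|^{-j}$-space of rank $1$ and density $|c|^j$.
\item[(b)] If $f\in V_j$, then $\widehat f$ vanishes for $|\xi|>|c|^j(\frac12+\varepsilon)$. If $f\in L^2(\mathbb R)$ and $\widehat f$ vanishes for $|\xi|>|c|^j(\frac12-\varepsilon)$, then $f\in V_j$.
\item[(c)] $V_j\subset V_{j+1}$, and the spaces $Y_j=V_{j+1}\ominus V_j=\delta_c^jY_0$ satisfy $V_m=\bigoplus_{j<m}Y_j$ and $L^2(\mathbb R)=\bigoplus_{j\in\mathbb Z}Y_j$.
\item[(d)] If $\Lambda\ge1$ and $\Lambda|c|$ are integers, then $Y_0$ is a smooth $\Lambda$-space of rank $\Lambda(|c|-1)$.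
\item[(e)] Let $c>0$ and let $P_j$ be the orthogonal projection onto $\widehat{V_j}=\{\widehat f:f\in V_j\}$. For $h\in L^2(\mathbb R)$,
\begin{equation}\label{eq:proj}
\langle P_jh,h\rangle=\int\widehat\varphi\bigl(\tfrac\xi{c^j}\bigr)^2|h(\xi)|^2\,d\xi+2\operatorname{Re}\int_{c^jS}h(\xi-c^j)\,\overline{h(\xi)}\,\widehat\varphi\bigl(\tfrac\xi{c^j}\bigr)\widehat\varphi\bigl(\tfrac\xi{c^j}-1\bigr)\,d\xi .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the dilation rule. In (b), (c) and (e) we may take $j=0$ by scaling. By Lemma~\ref{lem:fiber}(a), $\widehat{V_0}=\{m\widehat\varphi:m\in L^2(\mathbb T)\}$, and $\widehat{V_1}$ consists of the products $G(\xi)\widehat\varphi(\xi/c)$ with $G$ locally square integrable and $c$-periodic.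

(b) The first claim is the support of $\widehat\varphi$. For the second take $m(\xi)=\sum_n\widehat f(\xi+n)$: the term $n=0$ gives $\widehat f\,\widehat\varphi=\widehat f$, and the terms $n\ne0$ vanish where $\widehat\varphi\neq0$.

(c) Let $g\in\widehat{V_0}$ and $G(\xi)=\sum_kg(\xi+ck)$. By \eqref{eq:adm}, $\widehat\varphi(\xi/c)=1$ on the support of $g$. If $k\ne0$ and $g(\xi+ck)\widehat\varphi(\xi/c)\ne0$, then $|c|\le|ck|\le(\frac12+\varepsilon)+|c|(\frac12+\varepsilon)$, which contradicts \eqref{eq:adm}. So $g=G\,\widehat\varphi(\cdot/c)\in\widehat{V_1}$. By (b), $\bigcup_jV_j$ is dense and $\bigcap_jV_j=0$, which gives the two decompositions.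

(d) By coarsening, $V_0$ and $V_1$ are smooth $\Lambda$-spaces of ranks $\Lambda$ and $\Lambda|c|$. Apply Lemma~\ref{lem:complement}.

(e) Let $m(\xi)=\sum_nh(\xi+n)\widehat\varphi(\xi+n)$, so $|m(\xi)|^2\le\sum_n|h(\xi+n)|^2$ and $m\in L^2(\mathbb T)$. For $m'\in L^2(\mathbb T)$ we have $\langle h,m'\widehat\varphi\rangle=\int_0^1m\,\overline{m'}=\langle m\widehat\varphi,m'\widehat\varphi\rangle$, so $P_0h=m\widehat\varphi$ and $\langle P_0h,h\rangle=\sum_n\int h(\xi+n)\overline{h(\xi)}\,\widehat\varphi(\xi)\widehat\varphi(\xi+n)\,d\xi$. The terms with $|n|\ge2$ vanish because $1+2\varepsilon<2$. The term $n=-1$ is supported in $S$, and the term $n=1$ is its complex conjugate, by the substitution $\xi\mapsto\xi-1$.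
\end{proof}

Formula \eqref{eq:proj} says that $P_j$ acts pointwise in $\xi$, except that it couples $\xi\in c^jS$ with $\xi-c^j\in-c^jS$. This locality is what allows the fibers in the construction below to vary.

\section{Reduction to a path of subspaces of $L^2(\mathbb R)$}\label{sec:reduction}

From here to the end of Section~\ref{sec:basis} we assume the hypotheses of Theorem~\ref{thm:exist}. Replacing $q$ by $2q$ if necessary, we take $q\ge2$ even, so that
\[
\beta=b^q=|b|^q=N/M,\qquad N>M\ge1\ \text{ integers}.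
\]
In the variable $x_1$ we use $\varphi,V_j,Y_j$ from Section~\ref{sub:meyer} with $c=a$ and an admissible $\varepsilon$. In the variable $x_2$ we use the same construction with $c=\beta$ and a number $\varepsilon'\in(0,\frac14)$ so small that
\begin{equation}\label{eq:epsprime}
\tfrac12|b|^{-1/3}\le\tfrac12-\varepsilon',\qquad\tfrac12+\varepsilon'\le\tfrac12|b|^{1/3};
\end{equation}
it is admissible because $\frac12+\varepsilon'\le|b|^{2/3}(\frac12-\varepsilon')<\beta(\frac12-\varepsilon')$. The scaling function is denoted by $\omega$, the spaces by $V_j',Y_j'$, and the transition interval by $S'=[\frac12-\varepsilon',\frac12+\varepsilon']$. We write $(f\otimes g)(x)=f(x_1)g(x_2)$, and $X\otimes X'$ for the closed span of the $f\otimes g$ with $f\in X$, $g\in X'$; the products of the elements of orthonormal bases of $X$ and $X'$ form an orthonormal basis of $X\otimes X'$. Finally $D=D_A^q$, so $D(f\otimes g)=\delta_a^qf\otimes\delta_\beta g$.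

\subsection{From $A^q$ to $A$}

If $b$ is rational, tensor products suffice. Let $V^{b}_j,Y^{b}_j$ be Meyer spaces for $c=b$. In $L^2(\mathbb R^2)=\bigoplus_{m,j}Y_m\otimes Y^b_j$ the operator $D_A$ raises both indices by $1$, so $L^2(\mathbb R^2)$ is the orthogonal sum of the dilates of the part with $\max(m,j)=0$, which is $(V_0\otimes Y_0^b)\oplus(Y_0\otimes V_0^b)\oplus(Y_0\otimes Y_0^b)$. By Lemma~\ref{lem:meyer}(d) every factor is a smooth space with an integer lattice constant, so this part has an orthonormal basis of lattice translates of finitely many functions. For irrational $b$ the lattice constants $1$ and $|b|^{-1}$ of $V_0^b$ and $V_1^b$ have no common multiple, and Lemma~\ref{lem:complement} cannot be applied to $Y_0^b$. What remains is that $A^q=\operatorname{diag}(a^q,\beta)$ is rational. So we cut $L^2(\mathbb R^2)$ into $q$ pieces permuted by $D_A$ and look for a wavelet basis for $A^q$ in one piece.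

\begin{lemma}\label{lem:reduce}
Let $W\subset L^2(\mathbb R^2)$ be a closed subspace with $L^2(\mathbb R^2)=\bigoplus_{i=0}^{q-1}D_A^iW$. Let $\Lambda>0$, $\Gamma=\Lambda\mathbb Z\times M\mathbb Z$, and let $\Phi$ be a finite set such that $\{D^jT_\gamma f:\ j\in\mathbb Z,\ \gamma\in\Gamma,\ f\in\Phi\}$ is an orthonormal basis of $W$. Put $C=\operatorname{diag}(\Lambda,M)$. Then $\Psi=\{D_Cf:f\in\Phi\}$ is an orthonormal wavelet for $A$.
\end{lemma}

\begin{proof}
Every integer is uniquely $i+qj$ with $0\le i<q$, so $\{D_A^jT_\gamma f\}$ is an orthonormal basis of $L^2(\mathbb R^2)$. Since $D_CD_A=D_AD_C$ and $D_CT_{Ck}=T_kD_C$, the unitary operator $D_C$ maps it onto $\{D_A^jT_k\psi:\ j\in\mathbb Z,\ k\in\mathbb Z^2,\ \psi\in\Psi\}$.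
\end{proof}

\subsection{Fibered subspaces}

The spaces $D_A^iW$ carry incommensurable lattices in the variable $x_2$. We avoid this conflict by taking $W$ invariant under all translations in $x_2$, that is, by prescribing it fiberwise on the Fourier side. For $f\in L^2(\mathbb R^2)$ let $f^\sharp(x_1,\xi)$ be the Fourier transform in $x_2$ only, and regard $f^\sharp(\xi)=f^\sharp(\cdot,\xi)$ as a vector in $L^2(\mathbb R)$; then $\langle f,g\rangle=\int\langle f^\sharp(\xi),g^\sharp(\xi)\rangle\,d\xi$. For $\xi\ne0$ define the logarithmic variable $t(\xi)$ by $|\xi|=\frac12|b|^{t(\xi)}$. Then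
\begin{equation}\label{eq:sharp}
(D_Af)^\sharp(\xi)=|b|^{-1/2}\,\delta_a\bigl(f^\sharp(\xi/b)\bigr),\qquad t(\xi/b)=t(\xi)-1,
\end{equation}
and \eqref{eq:epsprime} says that $|t(\xi)|\le\frac13$ whenever $|\xi|\in S'$.

\begin{lemma}\label{lem:split}
Let $K(t)$, $t\in\mathbb R$, be closed subspaces of $L^2(\mathbb R)$ with
\begin{equation}\label{eq:K}
K(t+q)=\delta_a^qK(t),\qquad\bigoplus_{i=0}^{q-1}\delta_a^iK(t-i)=L^2(\mathbb R)\qquad(t\in\mathbb R).
\end{equation}
Assume that for $t\in[0,q]$ the space $K(t)$ has an orthonormal basis $\{h_\sigma(t)\}_\sigma$, with a countable index set independent of $t$, such that each $h_\sigma$ is continuous from $[0,q]$ to $L^2(\mathbb R)$. Then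
\[
W=\{f\in L^2(\mathbb R^2):\ f^\sharp(\xi)\in K(t(\xi))\ \text{for almost every }\xi\}
\]
is a closed subspace, $DW=W$, and $L^2(\mathbb R^2)=\bigoplus_{i=0}^{q-1}D_A^iW$.
\end{lemma}

\begin{proof}
For $t\in[nq,(n+1)q)$ the vectors $h_\sigma^n(t)=\delta_a^{qn}h_\sigma(t-nq)$ form an orthonormal basis of $K(t)$. For $f\in L^2(\mathbb R^2)$ and $t(\xi)$ in this interval, the projection of $f^\sharp(\xi)$ onto $K(t(\xi))$ is $\sum_\sigma\langle f^\sharp(\xi),h_\sigma^n(t(\xi))\rangle\,h^n_\sigma(t(\xi))$, a pointwise limit of measurable $L^2(\mathbb R)$-valued functions of $\xi$. So fiberwise projection defines a bounded operator $P$ on $L^2(\mathbb R^2)$, which is self-adjoint and idempotent with range $W$. By \eqref{eq:sharp}, the projection $D_A^iPD_A^{-i}$ onto $D_A^iW$ acts on the fiber over $\xi$ as the projection onto $\delta_a^iK(t(\xi)-i)$. For $i=q$ this is $P$, by the first part of \eqref{eq:K}. For $0\le i<q$ these projections are mutually orthogonal and add up to the identity, by the second part.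
\end{proof}

Without the variable $x_1$ the fibers $K(t)$ would be subspaces of $\mathbb C$, exactly one of $K(t),K(t-1),\dots,K(t-q+1)$ would be nonzero, and $K$ could only jump. Subspaces of $L^2(\mathbb R)$ have room to move continuously.

\subsection{Why the fibers must vary}

The simplest solution of \eqref{eq:K} is the constant family $K=\bigoplus_{m\in\mathbb Z}Y_{qm}$, for which $W=\bigoplus_{m,j}Y_{qm}\otimes Y_j'$. The operator $D$ raises $m$ and $j$ by $1$. The part with $j<m$ is harmless:
\begin{equation}\label{eq:regroup}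
\bigoplus_{j\in\mathbb Z}\ \bigoplus_{m>j}Y_{qm}\otimes Y_j'=\bigoplus_{m\in\mathbb Z}Y_{qm}\otimes\Bigl(\bigoplus_{j<m}Y_j'\Bigr)=\bigoplus_{m\in\mathbb Z}Y_{qm}\otimes V_m'=\bigoplus_{m\in\mathbb Z}D^m\bigl(Y_0\otimes V_0'\bigr),
\end{equation}
and $Y_0$, $V_0'$ are smooth spaces. The part with $j\ge m$ is $\bigoplus_jD^j(J_*\otimes Y_0')$ with $J_*=\bigoplus_{m\le0}Y_{qm}$. Since $Y_j$ has density $|a|^j(|a|-1)$, the densities of the summands of $J_*$ add up to the finite number
\begin{equation}\label{eq:d}
d=\frac{|a|-1}{1-|a|^{-q}}=\frac{(|a|-1)|a|^q}{|a|^q-1},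
\end{equation}
but $J_*$ is not a smooth $\lambda$-space for any $\lambda$. To see this, let $I_j=[\,|a|^j(\frac12+\varepsilon),|a|^{j+1}(\frac12-\varepsilon)\,]$, an interval of positive length by \eqref{eq:adm}. By Lemma~\ref{lem:meyer}(b), $Y_j$ contains every $f$ with $\widehat f$ supported in $I_j$. Suppose $J_*$ has generators $x_1,\dots,x_r$. If $q\nmid j$, then $x_l\perp Y_j$, so $\sum_l|\widehat{x_l}|^2=0$ on $I_j$. If $q\mid j$, $j\le0$, and $I_j$ is shorter than $1/\lambda$, then Parseval's identity on an interval of length $1/\lambda$ gives $\|f\|^2=\sum_{l,k}|\langle f,T_{\lambda k}x_l\rangle|^2=\lambda^{-1}\int|\widehat f|^2\sum_l|\widehat{x_l}|^2$ for all $\widehat f$ supported in $I_j$, so $\sum_l|\widehat{x_l}|^2=\lambda$ on $I_j$. Both kinds of intervals accumulate at $0$, which contradicts the continuity of $\widehat{x_l}$.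

We therefore keep the high-frequency part $\bigoplus_{n\ge1}Y_{qn}$ of $K$ and replace $J_*$ by smooth spaces $J(t)$ of density $d$. Only one period $t\in[0,q]$ has to be described, and \eqref{eq:K} turns into two conditions inside $V_{q+1}$.

\begin{lemma}\label{lem:JK}
Let $J(t)\subset V_q$, $t\in[0,q]$, be closed subspaces with
\begin{align}
\bigoplus_{i=0}^{q-1}\delta_a^iJ(t-i)&=V_q\qquad(q-1\le t\le q),\label{eq:J1}\\
\delta_a^qJ(0)&=J(q)\oplus Y_q.\label{eq:J2}
\end{align}
Then $K(t)=J(t)\oplus\bigoplus_{n\ge1}Y_{qn}$, $t\in[0,q]$, extends to a family $K(t)$, $t\in\mathbb R$, that satisfies \eqref{eq:K}.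
\end{lemma}

\begin{proof}
The sum defining $K(t)$ is orthogonal because $V_q\perp Y_m$ for $m\ge q$. By \eqref{eq:J2}, $\delta_a^qK(0)=J(q)\oplus Y_q\oplus\bigoplus_{n\ge2}Y_{qn}=K(q)$, so the rule $K(t+q)=\delta_a^qK(t)$ extends $K$ consistently to $\mathbb R$. For $t\in[q-1,q]$, condition \eqref{eq:J1} gives $\bigoplus_{i=0}^{q-1}\delta_a^iK(t-i)=V_q\oplus\bigoplus_{m\ge q}Y_m=L^2(\mathbb R)$, since every $m\ge q$ is uniquely $qn+i$ with $n\ge1$ and $0\le i<q$. For any real $t$, the operator $\delta_a$ maps the summands $\delta_a^iK(t-i)$, $0\le i\le q-1$, onto the spaces $\delta_a^{i}K(t+1-i)$, $1\le i\le q$, and the last of these is $\delta_a^qK(t+1-q)=K(t+1)$. So the second part of \eqref{eq:K} holds at $t$ if and only if it holds at $t+1$, and hence for all $t$.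
\end{proof}

A constant $J$ cannot be smooth: \eqref{eq:J2} would give $J=\delta_a^{-qn}J\oplus Y_0\oplus Y_{-q}\oplus\dots\oplus Y_{-q(n-1)}$ with $\delta_a^{-qn}J\subset V_{q-qn}$ for all $n$, hence $J=J_*$.

\subsection{The path for $\operatorname{diag}(2,\sqrt2)$}\label{sub:example}

Let $a=2$, $b=\sqrt2$, $q=2$. We need $J(t)$ for $t\in[0,2]$. Write $B(\tau)=J(1+\tau)$ for $\tau\in[0,1]$. Condition \eqref{eq:J1} reads $B(\tau)\oplus\delta_2J(\tau)=V_2$, so it determines the first half of the path from the second: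
\[
J(\tau)=\delta_2^{-1}\bigl(V_2\ominus B(\tau)\bigr).
\]
The two halves agree at $t=1$ if and only if $\delta_2B(0)=V_2\ominus B(1)$, that is, $B(0)\subset V_1$ and $B(1)=V_2\ominus\delta_2B(0)$. Then \eqref{eq:J2} comes for free:
\[
\delta_4J(0)=\delta_2\bigl(V_2\ominus B(0)\bigr)=V_3\ominus\delta_2B(0)=Y_2\oplus B(1)=Y_2\oplus J(2).
\]
To join $B(0)$ to $B(1)$ by Lemma~\ref{lem:deform}, the two must have the same density $d$. Since $V_2$ has density $4$, this means $d=4-2d$, so $d=\frac43$, in agreement with \eqref{eq:d}. The space $V_1$ has density $2$, so we keep two out of every three elements of its basis. With $\varphi_{j,k}=\delta_2^jT_k\varphi$, which for fixed $j$ form an orthonormal basis of $V_j$, take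
\[
B(0)=\overline{\operatorname{span}}\{\varphi_{1,k}:k\not\equiv2\bmod3\},\qquad B(1)=\overline{\operatorname{span}}\{\varphi_{2,k}:k\equiv2\bmod3\}.
\]
Both are smooth $\frac32$-spaces of rank $2$, with generators $\varphi_{1,0},\varphi_{1,1}$ and $\varphi_{2,2},\varphi_{2,5}$, inside the smooth $\frac32$-space $V_2$ of rank $6$. Their complements in $V_2$ have rank $4$ by Lemma~\ref{lem:complement}, and Lemma~\ref{lem:deform} provides the path $B(\tau)$. In terms of symbols, a loop of planes in $\mathbb C^6$ is deformed into another. At the integers,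
\[
J(0)=Y_0\oplus\overline{\operatorname{span}}\{\varphi_{0,k}:k\equiv2\bmod 3\},\qquad J(1)=B(0),\qquad J(2)=B(1),
\]
and every $J(t)$ is a smooth $3$-space of rank $4$: for $t\in[1,2]$ by coarsening, and for $t\in[0,1]$ as the dilate by $\delta_2^{-1}$ of a smooth $\frac32$-space of rank $4$.

\section{Construction of the path}\label{sec:path}

\begin{proposition}\label{prop:path}
Let $d$ be as in \eqref{eq:d}. There are an integer $\Lambda\ge1$ such that $\Lambda|a|$ and $\rho=\Lambda d$ are integers, closed subspaces $J(t)\subset V_q$, $t\in[0,q]$, satisfying \eqref{eq:J1} and \eqref{eq:J2}, and functions $g_l(t,\cdot)\in\mathcal B$, $1\le l\le\rho$, such that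
\begin{itemize}
\item[(a)] $(t,\xi_1)\mapsto\widehat{g_l}(t,\xi_1)$ is $C^\infty$ with compact support in $[0,q]\times\mathbb R$;
\item[(b)] $g_l$ does not depend on $t$ on $[0,\frac13]$ and on $[q-\frac13,q]$;
\item[(c)] for each $t$, $\{T_{\Lambda k}g_l(t,\cdot):\ 1\le l\le\rho,\ k\in\mathbb Z\}$ is an orthonormal basis of $J(t)$.
\end{itemize}
For $a=2$, $q=2$ one can take $\Lambda=3$ and $\rho=4$.
\end{proposition}

\begin{proof}
For $t=q-1+\tau$, the $i$th summand in \eqref{eq:J1} is $B_i(\tau)=\delta_a^iJ(q-1-i+\tau)$. So we construct a path of decompositions $V_q=\bigoplus_iB_i(\tau)$, $\tau\in[0,1]$, and read $J$ off from it. The pieces of $J$ fit together at the integers if $B_i(1)=\delta_aB_{i-1}(0)$ for $1\le i\le q-1$, so the decomposition at $\tau=0$ dictates the one at $\tau=1$.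

\emph{Densities and lattices.} The space $B_i(\tau)$ must have density $d_i=|a|^id$. By \eqref{eq:d},
\[
\sum_{i=0}^{q-1}d_i=|a|^q,\qquad\sum_{i=0}^{q-2}d_i=|a|^q-|a|^{q-1}d\le|a|^{q-1},
\]
where the inequality is equivalent to $|a|-1\le d$. Since $a$ is rational, we can choose successively a rational $\kappa>0$ such that $\kappa|a|^{q-1}$, $\kappa|a|^q$ and all $\kappa d_i$ are integers; a number $\lambda>0$ that is an integer multiple of $\kappa$ and of $\kappa/|a|$; and an integer $\Lambda\ge1$ that is an integer multiple of $1/|a|$ and of $|a|^i\lambda$ for $0\le i<q$. Then $\Lambda d$ is a multiple of the integer $\kappa d_0$. For $a=2$, $q=2$ we have $d_0=\frac43$, $d_1=\frac83$, and $\kappa=\lambda=\frac32$, $\Lambda=3$ are admissible.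

\emph{The decomposition at $\tau=0$.} By coarsening, $V_{q-1}$ and $V_q$ are smooth $\kappa$-spaces of ranks $\kappa|a|^{q-1}$ and $\kappa|a|^q$. Since $\sum_{i\le q-2}\kappa d_i\le\kappa|a|^{q-1}$, we can select disjoint sets of $\kappa d_0,\dots,\kappa d_{q-2}$ generators of $V_{q-1}$. They generate mutually orthogonal smooth $\kappa$-spaces $B_0^0,\dots,B_{q-2}^0\subset V_{q-1}$ of densities $d_0,\dots,d_{q-2}$. By Lemma~\ref{lem:complement}, $B_{q-1}^0=V_q\ominus\bigoplus_{i\le q-2}B_i^0$ is a smooth $\kappa$-space of density $d_{q-1}$.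

\emph{The decomposition at $\tau=1$.} For $1\le i\le q-1$ let $B_i^1=\delta_aB_{i-1}^0$. These are mutually orthogonal smooth $\kappa/|a|$-spaces of densities $|a|d_{i-1}=d_i$, and they lie in $\delta_aV_{q-1}=V_q$; this is why the first $q-1$ spaces were chosen in $V_{q-1}$. Coarsen all spaces to the lattice $\lambda\mathbb Z$. By Lemma~\ref{lem:complement}, $B_0^1=V_q\ominus\bigoplus_{i\ge1}B_i^1$ is a smooth $\lambda$-space of density $d_0$.

\emph{The path.} The spaces $B_i^0$ and $B_i^1$ are smooth $\lambda$-spaces of the same rank $\lambda d_i\ge1$. Lemma~\ref{lem:deform}, applied to $V_q=\bigoplus_iB_i^0=\bigoplus_iB_i^1$, gives functions $u_{i,l}(\tau,\cdot)$. Let $B_i(\tau)$ be the smooth $\lambda$-space with generators $u_{i,l}(\tau,\cdot)$, $1\le l\le\lambda d_i$. Then $V_q=\bigoplus_iB_i(\tau)$, $B_i(0)=B_i^0$ and $B_i(1)=B_i^1$. Define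
\[
J(t)=\delta_a^{-i}B_i(\tau)\qquad\text{for }\ t=q-1-i+\tau,\quad0\le i\le q-1,\quad\tau\in[0,1].
\]
At an integer $k$ with $1\le k\le q-1$ the definition from the left gives $\delta_a^{-(q-k)}B_{q-k}^1$ and the definition from the right gives $\delta_a^{-(q-k-1)}B^0_{q-k-1}$; these agree because $B^1_{q-k}=\delta_aB^0_{q-k-1}$. We have $J(t)\subset V_{q-i}\subset V_q$, and \eqref{eq:J1} holds because its $i$th summand is $B_i(\tau)$. Finally $J(0)=\delta_a^{-(q-1)}B_{q-1}^0$ and $J(q)=B_0^1$, so
\[
\delta_a^qJ(0)=\delta_aB_{q-1}^0=V_{q+1}\ominus\bigoplus_{i=1}^{q-1}B_i^1=Y_q\oplus B_0^1=Y_q\oplus J(q),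
\]
which is \eqref{eq:J2}.

\emph{Generators.} On $[k,k+1]$, with $k=q-1-i$, the space $J(t)$ is a smooth $|a|^i\lambda$-space of density $|a|^{-i}d_i=d$ with generators $\delta_a^{-i}u_{i,l}(t-k,\cdot)$. Coarsening to $\Lambda\mathbb Z$ gives $\rho=\Lambda d$ generators $g_l^{(k)}(t,\cdot)$, whose Fourier transforms are smooth with compact support in $[k,k+1]\times\mathbb R$ and which are constant in $t$ within distance $\frac13$ of the endpoints. The generators on adjacent intervals need not agree at the common endpoint, but they generate the same space there. So for $1\le k\le q-1$, Lemma~\ref{lem:fiber} gives a smooth $H:\mathbb T\to U(\rho)$ with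
\[
\widehat{g_l^{(k-1)}}(k,\xi_1)=\sum_{l'}H_{l'l}(\Lambda\xi_1)\,\widehat{g_{l'}^{(k)}}(k,\xi_1).
\]
Replace $\widehat{g_l^{(k)}}(t,\xi_1)$ by $\sum_{l'}H_{l'l}(\Lambda\xi_1)\widehat{g_{l'}^{(k)}}(t,\xi_1)$ for all $t\in[k,k+1]$. By Lemma~\ref{lem:fiber}(c) the new functions are generators of $J(t)$; they keep the smoothness, support and constancy properties, and they agree with $g_l^{(k-1)}$ at $t=k$. Do this for $k=1,\dots,q-1$ in turn and let $g_l(t,\cdot)=g_l^{(k)}(t,\cdot)$ on $[k,k+1]$. Since $g_l$ is constant in $t$ near each integer, (a)--(c) hold.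
\end{proof}

\begin{remark}
If $|a|=p/s$ with integers $p>s\ge1$, an admissible choice is $\kappa=(p^q-s^q)s^q/p^{q-1}$, $\lambda=s\kappa$ and $\Lambda=(p^q-s^q)s^{q+1}$, with $\rho=p^qs^q(p-s)$. Indeed $\kappa|a|^{q-1}=s(p^q-s^q)$, $\kappa|a|^q=p(p^q-s^q)$, $\kappa d_i=(p-s)p^{1+i}s^{q-1-i}$, $\lambda=p\kappa/|a|$, $\Lambda/(|a|^i\lambda)=s^ip^{q-1-i}$, and $s$ divides $\Lambda$.
\end{remark}

\section{A wavelet basis of $W$ and the proof of Theorem~\ref{thm:exist}}\label{sec:basis}

Let $\Lambda,\rho,J(t),g_l$ be as in Proposition~\ref{prop:path}, and let $K(t)$, $t\in\mathbb R$, be the family of Lemma~\ref{lem:JK}. Extend $g_l$ to all $t\in\mathbb R$ by $g_l(t,\cdot)=g_l(0,\cdot)$ for $t<0$ and $g_l(t,\cdot)=g_l(q,\cdot)$ for $t>q$; then $\widehat{g_l}$ is smooth on $\mathbb R^2$, with support in $\xi_1$ in a fixed compact set. Let $\{e_\iota\}$ be a union of orthonormal bases of the spaces $Y_{qn}$, $n\ge1$, and let $\{h_\sigma(t)\}_\sigma$ be the family consisting of all $T_{\Lambda k}g_l(t,\cdot)$ and all $e_\iota$. For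 $t\in[0,q]$ it is an orthonormal basis of $K(t)$. The space $K(t)$ equals $K(0)$ on $[0,\frac13]$ and $K(q)$ on $[q-\frac13,q]$, so $K(t+q)=\delta_a^qK(t)$ gives $K(t)=K(0)$ on $[-\frac13,0]$ and $K(t)=K(q)$ on $[q,q+\frac13]$. Consequently:
\begin{equation}\label{eq:h}
\begin{array}{l}
\{h_\sigma(t)\}_\sigma\ \text{is an orthonormal basis of }K(t)\text{ for }t\in[-\tfrac13,q+\tfrac13],\\[2pt]
\text{and } h_\sigma(t)\text{ is constant on }[-\tfrac13,\tfrac13]\text{ and on }[q-\tfrac13,q+\tfrac13].
\end{array}
\end{equation}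
Each $h_\sigma$ is continuous with values in $L^2(\mathbb R)$, so Lemma~\ref{lem:split} applies; let $W$ be the resulting space.

\subsection{The generators}

By Lemma~\ref{lem:meyer}(d) with $c=\beta=N/M$, the space $Y_0'$ is a smooth $M$-space of rank $N-M$; this is where the rationality of $b^q$ is used. Let $\eta_1,\dots,\eta_{N-M}$ be generators. Since $Y_0'\subset V_1'$ and $Y_0'\perp V_0'$, Lemma~\ref{lem:meyer}(b) shows that each $\widehat{\eta_\mu}$ is supported in
\[
\Delta=\bigl\{\xi:\ \tfrac12-\varepsilon'\le|\xi|\le\beta\bigl(\tfrac12+\varepsilon'\bigr)\bigr\},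
\]
and $t(\Delta)\subset[-\frac13,q+\frac13]$ by \eqref{eq:epsprime}. The space $J_*\otimes Y_0'$ of the constant family is replaced by the span of twisted products, in which the first factor depends on the frequency of the second: define $\Theta_{\mu,l}$ by
\[
\Theta_{\mu,l}^\sharp(x_1,\xi)=\widehat{\eta_\mu}(\xi)\,g_l(t(\xi),x_1)\qquad(1\le\mu\le N-M,\ 1\le l\le\rho).
\]
Then $\widehat{\Theta_{\mu,l}}(\xi_1,\xi_2)=\widehat{\eta_\mu}(\xi_2)\,\widehat{g_l}(t(\xi_2),\xi_1)$ lies in $C_c^\infty(\mathbb R^2)$, because $t$ is smooth away from $0$ and $0\notin\Delta$.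

The second kind of generator comes from \eqref{eq:regroup}. By Lemma~\ref{lem:meyer}(d), $Y_0$ is a smooth $\Lambda$-space with generators $z_1,\dots,z_{\Lambda(|a|-1)}$, and $V_0'$ is a smooth $M$-space with generators $T_k\omega$, $0\le k<M$. Put
\[
\Omega_{l,k}=z_l\otimes T_k\omega\qquad(1\le l\le\Lambda(|a|-1),\ 0\le k<M),
\]
so that $\widehat{\Omega_{l,k}}\in C_c^\infty(\mathbb R^2)$. Let $\Gamma=\Lambda\mathbb Z\times M\mathbb Z$ and $\Phi=\{\Theta_{\mu,l}\}\cup\{\Omega_{l,k}\}$.

\begin{proposition}\label{prop:basis}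
The family $\{D^jT_\gamma f:\ j\in\mathbb Z,\ \gamma\in\Gamma,\ f\in\Phi\}$ is an orthonormal basis of $W$.
\end{proposition}

\subsection{An auxiliary basis}

We first treat the vectors $T_{\Lambda k}g_l$ and $e_\iota$ on an equal footing. Define $F_{\mu,k,\sigma}$ by
\[
F_{\mu,k,\sigma}^\sharp(\xi)=\widehat{\eta_\mu}(\xi)\,e^{-2\pi\mathrm iMk\xi}\,h_\sigma(t(\xi))\qquad(1\le\mu\le N-M,\ k\in\mathbb Z).
\]
By \eqref{eq:h}, $F_{\mu,k,\sigma}\in W$ and $\|F_{\mu,k,\sigma}\|=\|\eta_\mu\|=1$. If $h_\sigma$ were independent of $t$, these functions would be a product basis of $K\otimes Y_0'$. Since $h_\sigma$ varies, completeness and orthogonality between different scales have to be proved. The projection onto $Y_0'=V_1'\ominus V_0'$ couples different frequencies only where $|\xi|\in S'$ or $|\xi|\in\beta S'$, and the constants $\frac13$ and $\varepsilon'$ were matched so that $h_\sigma(t(\xi))$ is constant there. For $f\in L^2(\mathbb R^2)$ and $j\in\mathbb Z$ put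
\[
E_j(f)=\int\widehat\omega\bigl(\tfrac\xi{\beta^j}\bigr)^2\|f^\sharp(\xi)\|^2\,d\xi+2\operatorname{Re}\int_{\beta^jS'}\langle f^\sharp(\xi-\beta^j),f^\sharp(\xi)\rangle\,\widehat\omega\bigl(\tfrac\xi{\beta^j}\bigr)\widehat\omega\bigl(\tfrac\xi{\beta^j}-1\bigr)\,d\xi .
\]
Applying \eqref{eq:proj} to the coordinates of $f^\sharp$ in a fixed orthonormal basis of $L^2(\mathbb R)$ identifies $E_j(f)$ as the squared norm of the projection of $f$ onto $L^2(\mathbb R)\otimes V_j'$; we only use the explicit formula.

\begin{lemma}\label{lem:energy}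
For every $f\in W$, $\ \sum_{\mu,k,\sigma}|\langle f,F_{\mu,k,\sigma}\rangle|^2=E_1(f)-E_0(f)$.
\end{lemma}

\begin{proof}
Let $c_\sigma(\xi)=\langle f^\sharp(\xi),h_\sigma(t(\xi))\rangle$ for $\xi\in\Delta$ and $c_\sigma(\xi)=0$ otherwise; then $c_\sigma\in L^2(\mathbb R)$ and
\[
\langle f,F_{\mu,k,\sigma}\rangle=\int c_\sigma(\xi)\,\overline{\widehat{\eta_\mu}(\xi)}\,e^{2\pi\mathrm iMk\xi}\,d\xi=\bigl\langle c_\sigma,\widehat{T_{Mk}\eta_\mu}\bigr\rangle .
\]
Let $P_j$ be the projection onto $\widehat{V_j'}$. Since the $T_{Mk}\eta_\mu$ form an orthonormal basis of $Y_0'$, summing over $\mu$ and $k$ gives $\langle P_1c_\sigma,c_\sigma\rangle-\langle P_0c_\sigma,c_\sigma\rangle$. We insert \eqref{eq:proj} and sum over $\sigma$. Sum and integrals may be interchanged, since $\sum_\sigma|c_\sigma(\xi)||c_\sigma(\xi')|\le\|f^\sharp(\xi)\|\,\|f^\sharp(\xi')\|$ by the Cauchy--Schwarz and Bessel inequalities. There are three terms.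

\emph{Diagonal term.} For almost every $\xi\in\Delta$ we have $f^\sharp(\xi)\in K(t(\xi))$, so $\sum_\sigma|c_\sigma(\xi)|^2=\|f^\sharp(\xi)\|^2$ by \eqref{eq:h}. Off $\Delta$ the weight $\widehat\omega(\xi/\beta)^2-\widehat\omega(\xi)^2$ vanishes: both terms are $1$ for $|\xi|<\frac12-\varepsilon'$, and both are $0$ for $|\xi|>\beta(\frac12+\varepsilon')$. So the diagonal terms add up to $\int(\widehat\omega(\xi/\beta)^2-\widehat\omega(\xi)^2)\|f^\sharp(\xi)\|^2\,d\xi$.

\emph{Coupling term of $P_0$.} If $\xi\in S'$, then $|\xi|$ and $|\xi-1|$ lie in $S'$, so $\xi,\xi-1\in\Delta$ and $t(\xi),t(\xi-1)\in[-\frac13,\frac13]$. By \eqref{eq:h}, for almost every such $\xi$ both $f^\sharp(\xi)$ and $f^\sharp(\xi-1)$ lie in $K(0)$ and are expanded in the same basis $\{h_\sigma(0)\}$. Hence $\sum_\sigma c_\sigma(\xi-1)\overline{c_\sigma(\xi)}=\langle f^\sharp(\xi-1),f^\sharp(\xi)\rangle$.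

\emph{Coupling term of $P_1$.} If $\xi\in\beta S'$, then $|\xi|$ and $|\xi-\beta|$ lie in $\beta S'$, so $\xi,\xi-\beta\in\Delta$ and $t(\xi),t(\xi-\beta)\in[q-\frac13,q+\frac13]$. Now both vectors lie in $K(q)$ and are expanded in $\{h_\sigma(q)\}$, so $\sum_\sigma c_\sigma(\xi-\beta)\overline{c_\sigma(\xi)}=\langle f^\sharp(\xi-\beta),f^\sharp(\xi)\rangle$.

Together these three terms are $E_1(f)-E_0(f)$.
\end{proof}

\begin{lemma}\label{lem:aux}
The family $\{D^jF_{\mu,k,\sigma}\}_{j,\mu,k,\sigma}$ is an orthonormal basis of $W$.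
\end{lemma}

\begin{proof}
Since $DW=W$, the family consists of unit vectors in $W$. It suffices to prove Parseval's identity $\sum|\langle f,D^jF_{\mu,k,\sigma}\rangle|^2=\|f\|^2$ for $f\in W$. Indeed, the identity implies completeness, and when $f$ is a member of the family its own term already equals $\|f\|^2=1$, so all other terms vanish.

By \eqref{eq:sharp}, $(D^{-j}f)^\sharp(\xi)=\beta^{j/2}\delta_a^{-qj}(f^\sharp(\beta^j\xi))$. Since $\delta_a^{-qj}$ is unitary, the substitution $\xi\mapsto\xi/\beta^j$ gives $E_i(D^{-j}f)=E_{i+j}(f)$. Lemma~\ref{lem:energy}, applied to $D^{-j}f\in W$, yields $\sum_{\mu,k,\sigma}|\langle f,D^jF_{\mu,k,\sigma}\rangle|^2=E_{j+1}(f)-E_j(f)$, and the sum over $|j|\le n$ telescopes to $E_{n+1}(f)-E_{-n}(f)$. The second term of $E_j(f)$ is bounded in absolute value by $\int_{|\xi|\in\beta^jS'}\|f^\sharp(\xi)\|^2\,d\xi$, which tends to $0$ as $j\to\pm\infty$. For $\xi\ne0$, $\widehat\omega(\xi/\beta^j)$ tends to $1$ as $j\to\infty$ and to $0$ as $j\to-\infty$, so by dominated convergence $E_{n+1}(f)\to\|f\|^2$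 and $E_{-n}(f)\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:basis}]
Split the basis of Lemma~\ref{lem:aux} according to the type of $h_\sigma$. If $h_\sigma(t)=T_{\Lambda k_1}g_l(t,\cdot)$, then $F_{\mu,k,\sigma}=T_\gamma\Theta_{\mu,l}$ with $\gamma=(\Lambda k_1,Mk)\in\Gamma$, so this part is $\{D^jT_\gamma\Theta_{\mu,l}\}$. If $h_\sigma=e_\iota$, then $D^jF_{\mu,k,\sigma}=\delta_a^{qj}e_\iota\otimes\delta_\beta^jT_{Mk}\eta_\mu$. For fixed $j$ these functions form an orthonormal basis of $\bigoplus_{m>j}Y_{qm}\otimes Y_j'$, so this part is an orthonormal basis of the space \eqref{eq:regroup}. It has infinitely many generators, but the right side of \eqref{eq:regroup} shows that $\{D^mT_\gamma\Omega_{l,k}\}$ is another orthonormal basis of the same space, because $\{T_\gamma\Omega_{l,k}\}$ is a product basis of $Y_0\otimes V_0'$. Exchanging the two bases proves the proposition.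
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
By Lemma~\ref{lem:split} and Proposition~\ref{prop:basis}, the hypotheses of Lemma~\ref{lem:reduce} hold. So $\Psi=\{D_Cf:f\in\Phi\}$ with $C=\operatorname{diag}(\Lambda,M)$ is an orthonormal wavelet for $A$, and $\widehat{D_Cf}$ is a dilate of $\widehat f\in C_c^\infty(\mathbb R^2)$. The number of generators is
\[
L=(N-M)\rho+M\Lambda(|a|-1).
\]
For $A=\operatorname{diag}(2,\sqrt2)$ we have $q=2$, $N=2$, $M=1$, $\Lambda=3$ and $\rho=4$, so $L=4+3=7$.
\end{proof}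

\section{Nonexistence when no power of $b$ is rational}\label{sec:nonexist}

Let $A=\operatorname{diag}(a,b)$ with $|a|,|b|>1$ and $b^j\notin\mathbb Q$ for all $j\ge1$, hence for all integers $j\ne0$. Let $\Psi=\{\psi^1,\dots,\psi^L\}$ be an orthonormal wavelet for $A$, and let $H(\xi)\in\mathbb C^L$ be the column vector with entries $\widehat{\psi^l}(\xi)$.

The mechanism is easiest to see when $H(\xi)^*H(\xi+m)=0$ for all $m\ne0$. Orthonormality of the translates gives $\sum_mH(\xi+m)H(\xi+m)^*=I$; multiplying by $H(\xi)$ yields $|H(\xi)|^2H(\xi)=H(\xi)$, so $|H|^2$ takes only the values $0$ and $1$. A continuous function of this kind is constant, which is impossible since $\int|H|^2=L$ is finite and positive. Here nothing is assumed about the arithmetic of $a$, and we obtain orthogonality only for $m_2\ne0$. We therefore sum over the rows $\xi+\mathbb Z\times\{0\}$ and replace $|H|^2$ by the trace of a projection.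

\begin{lemma}\label{lem:orth}
If $m\in\mathbb Z^2$ and $m_2\ne0$, then $H(\xi)^*H(\xi+m)=\sum_l\overline{\widehat{\psi^l}(\xi)}\,\widehat{\psi^l}(\xi+m)=0$ for almost every $\xi$.
\end{lemma}

\begin{proof}
We apply Parseval's identity to all translates $T_yf$, $y\in\mathbb R^2$, of a test function. As a function of $y$, scale $j$ contributes only frequencies in $A^j\mathbb Z^2$, the total is constant, and only scale $0$ contains the frequency $m$.

Let $Q$ be a closed disc of radius less than $\frac14$ such that $G=Q\cup(Q+m)$ does not contain $0$. Since $|m|\ge1$, the discs $Q-m$, $Q$, $Q+m$ are disjoint. Let $u$ be bounded and measurable and $\widehat f=u\mathbf 1_Q+\mathbf 1_{Q+m}$. For $y\in\mathbb R^2$,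
\[
\|f\|^2=\|T_yf\|^2=\sum_{j\in\mathbb Z}w_j(y),\qquad w_j(y)=\sum_{k,l}|\langle T_yf,D_A^jT_k\psi^l\rangle|^2\ge0 .
\]
The Fourier transform of $D_A^jT_k\psi^l$ is $|\det A|^{-j/2}e^{-2\pi\mathrm ik\cdot A^{-j}\xi}\,\widehat{\psi^l}(A^{-j}\xi)$. Substituting $\xi=A^j\zeta$ and periodizing, we see that $\langle T_yf,D_A^jT_k\psi^l\rangle$ is $|\det A|^{j/2}$ times a Fourier coefficient of a $\mathbb Z^2$-periodic function, and Parseval's identity on $\mathbb T^2$ gives
\begin{equation}\label{eq:w}
w_j(y)=|\det A|^j\sum_l\int_{[0,1]^2}\Bigl|\sum_{n\in\mathbb Z^2}\widehat f(A^j(\zeta+n))\,e^{-2\pi\mathrm iy\cdot A^j(\zeta+n)}\,\overline{\widehat{\psi^l}(\zeta+n)}\Bigr|^2d\zeta .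
\end{equation}
The inner sum is finite because $\widehat f$ has compact support. Expanding the square and unfolding the integral to $\mathbb R^2$ shows that $w_j$ is the trigonometric polynomial
\[
w_j(y)=\sum_{n\in\mathbb Z^2}c_{j,n}e^{2\pi\mathrm iy\cdot A^jn},\qquad c_{j,n}=|\det A|^j\int_{\mathbb R^2}\widehat f(A^j\zeta)\,\overline{\widehat f(A^j(\zeta+n))}\,H(\zeta)^*H(\zeta+n)\,d\zeta .
\]
To compare coefficients in the infinite sum over $j$ we need uniform convergence in $y$. We show that $\sum_j\sup_yw_j(y)<\infty$.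

\emph{Scales $j\ge0$.} For $n\ne n'$ we have $|A^j(n-n')|\ge1$, which exceeds the diameter of $Q$. So for each $\zeta$ at most one $n$ has $A^j(\zeta+n)\in Q$ and at most one has $A^j(\zeta+n)\in Q+m$. The inner sum in \eqref{eq:w} has at most two terms, and
\[
w_j(y)\le2\int_G|\widehat f(\xi)|^2|H(A^{-j}\xi)|^2\,d\xi .
\]
For $f_1$ with $\widehat{f_1}=\widehat f\,\mathbf 1_Q$ the inner sum in \eqref{eq:w} has at most one term, so $\int_Q|\widehat f(\xi)|^2|H(A^{-j}\xi)|^2\,d\xi=\sum_{k,l}|\langle f_1,D_A^jT_k\psi^l\rangle|^2$, and the sum of these numbers over $j\ge0$ is at most $\|f_1\|^2$. The same computation with $\widehat{f_2}=\widehat f\,\mathbf 1_{Q+m}$ handles $Q+m$. Hence $\sum_{j\ge0}\sup_yw_j(y)\le2\|f\|^2$.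

\emph{Scales $j=-i<0$.} A term in \eqref{eq:w} is nonzero only if $\zeta+n\in A^iG$. This set is contained in two rectangles with sides at most $\frac12|a|^i$ and $\frac12|b|^i$, so for each $\zeta$ at most $2(\frac12|a|^i+1)(\frac12|b|^i+1)\le5|\det A|^i$ values of $n$ occur. The Cauchy--Schwarz inequality gives
\[
w_{-i}(y)\le5\|\widehat f\|_\infty^2\int_{A^iG}|H(\zeta)|^2\,d\zeta .
\]
Choose $0<R_1<R_2$ with $R_1\le|\xi|\le R_2$ on $G$, and let $c_0=\min(|a|,|b|)>1$, so that $|A^{-1}\xi|\le c_0^{-1}|\xi|$. If a point lies in $A^iG$ and in $A^{i'}G$ with $i<i'$, then some $\xi\in G$ has $A^{-(i'-i)}\xi\in G$, whence $R_1\le c_0^{-(i'-i)}R_2$. So each point lies in a bounded number of the sets $A^iG$, and $\sum_{i\ge1}\sup_yw_{-i}(y)<\infty$ because $\int|H|^2=L$.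

\emph{The coefficient at $m$.} For a bounded function $w$ on $\mathbb R^2$ let $\mathcal M(w)=\lim_{R\to\infty}(2R)^{-2}\int_{[-R,R]^2}w(y)e^{-2\pi\mathrm iy\cdot m}\,dy$ when the limit exists. We have $|\mathcal M(w)|\le\sup|w|$, and $\mathcal M(e^{2\pi\mathrm iy\cdot v})$ is $1$ for $v=m$ and $0$ otherwise. The constant $\|f\|^2$ is the uniform limit of $\sum_{|j|\le j_0}w_j$, and $m\ne0$, so
\[
0=\mathcal M(\|f\|^2)=\lim_{j_0\to\infty}\ \sum_{|j|\le j_0}\ \sum_{n:\,A^jn=m}c_{j,n}.
\]
If $A^jn=m$, then $b^jn_2=m_2\ne0$, so $b^j$ is rational, which forces $j=0$ and $n=m$. Thus $c_{0,m}=0$. The product $\widehat f(\zeta)\overline{\widehat f(\zeta+m)}$ is nonzero only if $\zeta\in Q\cup(Q+m)$ and $\zeta\in(Q-m)\cup Q$, so it equals $u(\zeta)\mathbf 1_Q(\zeta)$, and $\int_Qu(\zeta)H(\zeta)^*H(\zeta+m)\,d\zeta=0$. Since $u$ is arbitrary, $H(\zeta)^*H(\zeta+m)=0$ almost everywhere on $Q$, and countably many admissible discs cover $\mathbb R^2\setminus\{0,-m\}$.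
\end{proof}

The hypothesis on $b$ enters only in solving $A^jn=m$. For $A=\operatorname{diag}(2,\sqrt2)$ this equation has the solutions $j=-2i$, $n=\operatorname{diag}(4,2)^im$ for all $i\ge0$, and the argument only shows that a sum of infinitely many coefficients vanishes.

\begin{lemma}\label{lem:dim}
The function $d_\Psi(\xi)=\sum_l\sum_{m_1\in\mathbb Z}|\widehat{\psi^l}(\xi_1+m_1,\xi_2)|^2$ is an integer for almost every $\xi\in\mathbb R^2$.
\end{lemma}

\begin{proof}
The numbers $\langle T_k\psi^l,\psi^{l'}\rangle$ are the Fourier coefficients of the integrable periodic function $\sum_{m\in\mathbb Z^2}\widehat{\psi^l}(\xi+m)\overline{\widehat{\psi^{l'}}(\xi+m)}$. So orthonormality of $\{T_k\psi^l\}$ means that $\sum_{m\in\mathbb Z^2}H(\xi+m)H(\xi+m)^*=I_L$ almost everywhere; taking traces, $\sum_m|H(\xi+m)|^2=L$, so all series below converge absolutely. Put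
\[
P(\xi)=\sum_{m_1\in\mathbb Z}H(\xi+(m_1,0))\,H(\xi+(m_1,0))^* ,
\]
a self-adjoint matrix with $\sum_{n\in\mathbb Z}P(\xi+(0,n))=I_L$. For $n\ne0$, each term of the product $P(\xi+(0,n))P(\xi)$ contains the scalar factor $H(\zeta)^*H(\zeta+m)$ with $\zeta=\xi+(m_1,n)$ and $m=(m_1'-m_1,-n)$. By Lemma~\ref{lem:orth} these countably many factors all vanish for almost every $\xi$. Hence $P(\xi)=\sum_nP(\xi+(0,n))P(\xi)=P(\xi)^2$, so $P(\xi)$ is an orthogonal projection, and $d_\Psi(\xi)=\operatorname{tr}P(\xi)$ is its rank.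
\end{proof}

No decay has been used so far. It serves to make $d_\Psi$ continuous. Decay makes each $\widehat{\psi^l}$ continuous but gives no direct control of the sum over $m_1$, so we work with the Fourier series of $d_\Psi$ in $\xi_1$.

\begin{proof}[Proof of Theorem~\ref{thm:nonexist}]
Suppose $|\psi^l(x)|\le C(1+|x|)^{-2-\delta}$ for all $l$. For $\xi_2\in\mathbb R$ let $h^l_{\xi_2}(x_1)=\int\psi^l(x_1,x_2)e^{-2\pi\mathrm ix_2\xi_2}\,dx_2$. Since $1+|x|\ge\frac12(1+|x_1|+|x_2|)$ and $\int(1+|x_1|+|x_2|)^{-2-\delta}\,dx_2=\frac2{1+\delta}(1+|x_1|)^{-1-\delta}$, we have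
\[
|h^l_{\xi_2}(x_1)|\le C'(1+|x_1|)^{-1-\delta}
\]
with $C'$ independent of $\xi_2$. For fixed $x_1$, $h^l_{\xi_2}(x_1)$ is continuous in $\xi_2$, and by Fubini's theorem the Fourier transform of $h^l_{\xi_2}\in L^1(\mathbb R)\cap L^2(\mathbb R)$ is $\widehat{\psi^l}(\cdot,\xi_2)$. So for every $\xi_2$ the $1$-periodic function $\xi_1\mapsto d_\Psi(\xi_1,\xi_2)$ is integrable over a period, with Fourier coefficients
\[
d_k(\xi_2)=\sum_l\int_{\mathbb R}|\widehat{\psi^l}(\xi_1,\xi_2)|^2e^{-2\pi\mathrm ik\xi_1}\,d\xi_1=\sum_l\int_{\mathbb R}h^l_{\xi_2}(x-k)\,\overline{h^l_{\xi_2}(x)}\,dx .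
\]
Each $d_k$ is continuous by dominated convergence. Since $|x|\ge|k|/2$ or $|x-k|\ge|k|/2$ for every $x$,
\[
|d_k(\xi_2)|\le2LC'^2\bigl(1+\tfrac{|k|}2\bigr)^{-1-\delta}\int_{\mathbb R}(1+|x|)^{-1-\delta}\,dx ,
\]
which is summable in $k$ uniformly in $\xi_2$. Therefore $\widetilde d(\xi)=\sum_kd_k(\xi_2)e^{2\pi\mathrm ik\xi_1}$ is continuous on $\mathbb R^2$, and $\widetilde d=d_\Psi$ almost everywhere by uniqueness of Fourier coefficients. By Lemma~\ref{lem:dim}, $\widetilde d$ is integer-valued on a dense set, hence everywhere, and so it is constant on the connected set $\mathbb R^2$. But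
\[
\int_{[0,1]\times\mathbb R}\widetilde d(\xi)\,d\xi=\sum_l\|\psi^l\|^2=L<\infty ,
\]
and the strip has infinite measure, so the constant is $0$ and $L=0$. This is impossible, since the wavelet system spans $L^2(\mathbb R^2)$. A regular wavelet has the assumed decay with $\delta=1$, which gives the last assertion.
\end{proof}

\begin{thebibliography}{1}

\bibitem{AHSW}
\emph{Anisotropic Hardy Spaces and Wavelets},
\texttt{https://typeset.io/pdf/\allowbreak anisotropic-\allowbreak hardy-\allowbreak spaces-\allowbreak and-\allowbreak wavelets-\allowbreak 1jdju3j428.pdf}.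

\end{thebibliography}
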